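# Subsets of a simple group with a top element, and the identities $P(\mathfrak S_n,\{\sigma,\rho\})$

## 1. The algebra $K_S$: subsets of a simple group plus one point

Let $S$ be a finite simple group. Here and below "simple" means simple and nontrivial, so $\mathbb Z_p$ with $p$ prime is allowed. Put
$$K_S=\mathcal P(S)\cup\{\top\},$$
where $\mathcal P(S)$ is the set of all subsets of $S$ and $\top$ is one new element. Addition is union on subsets, and $\top+x=x+\top=\top$ for all $x$. Multiplication is the product of subsets, $AB=\{ab: a\in A,\ b\in B\}$, with $\top\emptyset=\emptyset\top=\emptyset$ and $\top x=x\top=\top$ for $x\neq\emptyset$. The constants are $0=\emptyset$ and $1=\{e\}$. The star is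
$$A^*=\langle A\rangle\ \text{ if }\langle A\rangle\neq S,\qquad A^*=\top\ \text{ if }\langle A\rangle=S,\qquad \top^*=\top .$$

If one defined $A^*$ as the union of all powers of $A$, one would get $\langle A\rangle$ in every case, because in a finite group the monoid generated by a set is already the subgroup it generates. The star of $K_S$ differs from that at one place only: a set that generates all of $S$ is sent strictly above $S$. So the star raises an alarm exactly when all of $S$ has been generated.

**Example.** Let $S=\mathbb Z_3$, written additively, so that $1=\{0\}$ in $K_S$. This algebra has $8+1=9$ elements. We have $\emptyset^*=\{0\}^*=\{0\}$, and every other element has star $\top$, since any nonzero element generates $\mathbb Z_3$. Consider two rules,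
$$x^*=(x^2)^*(1+x),\tag{1}$$
$$x^*=(x^3)^*(1+x+x^2).\tag{2}$$
Rule (2) fails at $x=\{1\}$: the left side is $\top$, while $x^3=\{0\}$, so the right side is $\{0\}\cdot(\{0\}\cup\{1\}\cup\{2\})=\mathbb Z_3\neq\top$. Rule (1) holds for every $x$. For $x=\emptyset$ and $x=\{0\}$ both sides are $\{0\}$, and for $x=\top$ both are $\top$. If $x$ is a subset with a nonzero element $a$, then $x^2$ contains $2a\ne0$, so $x^*$ and $(x^2)^*$ are both $\top$, and both sides are $\top$.

What these algebras are for is the following. Certain identities between rational expressions, one for each finite group with a generating set, are the backbone of a complete system of identities for rational languages. A conjecture says that for the symmetric group $\mathfrak S_n$ two generators suffice to write down an identity as strong as the full one. We shall see that $K_S$ obeys the two classical identities of the star, and that it satisfies or violates each group identity according to whether $S$ can be found in the group in a precise sense. The nine-element algebra $K_{\mathbb Z_3}$ refutes the conjecture for $n=4$, and $K_{\mathbb Z_p}$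 with a well chosen $p$ refutes it for every $n\ge4$. The $K_S$ turn out to be the only obstructions; proving that is the second half of these notes.

## 2. Rational identities, matrix stars and group identities

Throughout, $\mathcal B$ is the Boolean semiring. For a finite alphabet $A$, whose letters are formal symbols distinct from the constants $0,1$, **rational expressions** are built from letters and $0,1$ by $+$, $\cdot$ and ${}^*$. Each denotes a rational language. A **$\mathcal B$-rational identity** is a formal equality $E=F$ of rational expressions that denote the same language.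

Identities are understood modulo the **trivial identities**: $+$ is associative, commutative and idempotent ($E+E=E$) with neutral element $0$; $\cdot$ is associative with neutral element $1$ and distributes over $+$ on both sides; $0$ is absorbing for $\cdot$; and $1^*=1$. The two classical identities are
$$(S)\quad (a+b)^*=(a^*b)^*a^*,\qquad\qquad (M)\quad (ab)^*=1+a(ba)^*b .$$

For systems $\Sigma,\Sigma'$ of identities, $\Sigma\vdash^{(M),(S)}\Sigma'$ means that every identity of $\Sigma'$ can be derived from $\Sigma$ together with $(M)$, $(S)$ and the trivial identities by equational logic: reflexivity, symmetry, transitivity, compatibility with $+,\cdot,{}^*$, and substitution of arbitrary rational expressions for letters.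

**Conway algebras.** A *Conway algebra* is a structure $(K,+,\cdot,{}^*,0,1)$ satisfying the trivial identities, $(M)$ and $(S)$. By soundness and completeness of equational logic (Birkhoff), $\Sigma\vdash^{(M),(S)}E=F$ holds if and only if $E=F$ holds in every Conway algebra that satisfies $\Sigma$. For instance, all languages over $A$ form a Conway algebra. To refute derivability we need one algebra; to prove it we have to treat all of them.

**Star of a matrix.** For a $1\times1$ matrix, $(m)^*=(m^*)$. For a larger square matrix write $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ with $a$ of size $1\times1$ and set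
$$M^*=\begin{pmatrix}(a+bd^*c)^*&(a+bd^*c)^*bd^*\\ (d+ca^*b)^*ca^*&(d+ca^*b)^*\end{pmatrix}.\tag{3}$$
We use the following known facts (Conway, *Regular Algebra and Finite Machines*, 1971; Krob, *Theoret. Comput. Sci.* 89 (1991); Bloom–Ésik, *Iteration Theories*, 1993). If $K$ satisfies $(M),(S)$, then so does $K^{n\times n}$ with the matrix star. The matrix star does not depend on the ordering of the indices or on the block decomposition used. Clearly $I^*=I$, so $K^{n\times n}$ is again a Conway algebra.

**Group identities.** Let $G$ be a finite group with identity $e$ and let $X\subseteq G$ generate $G$. View $X$ as an alphabet of formal letters $x$. Let $M_{G,X}$ be the $G\times G$ matrix whose $(g,h)$ entry is the sum of the letters $x\in X$ with $gx=h$ (and $0$ if there is none). The identity $P(G,X)$, over the alphabet $X$, is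
$$\Big(\sum_{x\in X}x\Big)^*=\sum_{h\in G}\big(M_{G,X}^*\big)_{e,h}.$$
We write $P(G)=P(G,G)$. The matrix is an automaton with state set $G$: reading the letter $x$ moves $g$ to $gx$. The right side sorts the words over $X$ by their value in $G$.

**Example.** For $G=\mathbb Z_2=\{e,\sigma\}$ and $X=\{\sigma\}$ the matrix is $\begin{pmatrix}0&\sigma\\ \sigma&0\end{pmatrix}$. Its first row has star $(\sigma^2)^*,\ (\sigma^2)^*\sigma$, so $P(\mathbb Z_2,\{\sigma\})$ is rule (1), $\sigma^*=(\sigma^2)^*(1+\sigma)$. For $\mathbb Z_3$ with one generator $\tau$ we have $a=0$, $b=(\tau\ \ 0)$, $c=\begin{pmatrix}0\\ \tau\end{pmatrix}$, $d=\begin{pmatrix}0&\tau\\0&0\end{pmatrix}$, hence $d^*=\begin{pmatrix}1&\tau\\0&1\end{pmatrix}$, $bd^*=(\tau\ \ \tau^2)$ and $bd^*c=\tau^3$. The first row of the star is $(\tau^3)^*,(\tau^3)^*\tau,(\tau^3)^*\tau^2$, and $P(\mathbb Z_3,\{\tau\})$ is rule (2).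

It is known that $(M),(S),(P(\mathfrak S_n))_{n\ge2}$ is a complete system of $\mathcal B$-rational identities for every alphabet. The identity $P(\mathfrak S_n)$ has $n!$ letters. With $\sigma=(1\ 2)$ and $\rho=(2\ 3\ \dots\ n\ 1)$, which generate $\mathfrak S_n$, the identity $P(\mathfrak S_n,\{\sigma,\rho\})$ has only two (one if $n=2$).

**Conjecture 14.1.** $P(\mathfrak S_n,\{\sigma,\rho\})\vdash^{(M),(S)}P(\mathfrak S_n)$.

We must decide for which $n\ge2$ this is true.

## 3. The case $n=2$ by hand, and where substitution stops for $n=4$

**$n=2$.** Here $\sigma=\rho$, and we are given rule (1). Write $x,y$ for the letters $e,\sigma$ of $P(\mathfrak S_2)$. The matrix is $\begin{pmatrix}x&y\\y&x\end{pmatrix}$, and $P(\mathfrak S_2)$ reads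
$$(x+y)^*=(x+yx^*y)^*(1+yx^*).$$
By $(S)$, the right side is $(x^*yx^*y)^*x^*(1+yx^*)=(x^*yx^*y)^*(x^*+x^*yx^*)$. The left side is $(x^*y)^*x^*$ by $(S)$, and rule (1) with $x^*y$ substituted for its letter turns this into $(x^*yx^*y)^*(1+x^*y)x^*$, which is the same. So the conjecture holds for $n=2$.

**$n=4$.** The natural plan is to imitate this: find clever substitutions. Let us see what is needed. In $P(\mathfrak S_4)$ replace all letters by $0$ except the one of a 3-cycle $\tau$. The matrix becomes block diagonal, with one block for each left coset of $\langle\tau\rangle$, and by the computation in Section 2 the identity becomes rule (2). So the conjecture for $n=4$ would make the cube rule (2) derivable from $P(\mathfrak S_4,\{\sigma,\rho\})$.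

From that identity we get, by setting $\rho$ to $0$, rule (1), and by setting $\sigma$ to $0$, the rule $x^*=(x^4)^*(1+x+x^2+x^3)$. The group $\mathfrak S_4$ does contain elements of order 3, for instance $\sigma\rho$. But substitution acts on letters and not on group elements: by deleting letters we can isolate only the subgroups $1,\langle\sigma\rangle,\langle\rho\rangle,\mathfrak S_4$, and none of these has $\mathbb Z_3$ as a quotient. This is the point at which the plan stops. It does not prove anything yet, since other substitutions and combinations are possible; the algebra $K_{\mathbb Z_3}$, in which rule (2) fails, will supply the proof.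

## 4. The classification by simple sections

A **section** of a finite group $G$ is a group $L/N$ with $N\trianglelefteq L\le G$. For example, the simple sections of $\mathfrak S_4$ are $\mathbb Z_2$ and $\mathbb Z_3$: they are solvable and simple, hence of prime order dividing 24, and both primes occur.

**Theorem A.** Let $(P(H_i,X_i))_{i\in I}$ be any set of group identities ($X_i$ generates the finite group $H_i$), and let $G$ be a finite group. Then $(P(H_i,X_i))_{i\in I}\vdash^{(M),(S)}P(G)$ if and only if every simple section of $G$ is isomorphic to a quotient of $\langle X'\rangle$ for some $i\in I$ and some $X'\subseteq X_i$.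

**Corollary B.** $P(\mathfrak S_n,\{\sigma,\rho\})\vdash^{(M),(S)}P(\mathfrak S_n)$ if and only if $n\in\{2,3\}$.

So Conjecture 14.1 is false: it holds exactly for $n=2,3$ and fails for every $n\ge4$.

**Corollary C.** $(P(\mathfrak S_n,\{\sigma,\rho\}))_{n\ge2}\vdash^{(M),(S)}P(G)$ if and only if $G$ is solvable. In particular $(M),(S),(P(\mathfrak S_n,\{\sigma,\rho\}))_{n\ge2}$ is not complete.

**Corollary D.** If $G$ is solvable and $X$ generates $G$, then $P(G,X)\vdash^{(M),(S)}P(G)$ if and only if every prime dividing $|G|$ divides the order of some $x\in X$.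

**Corollary E.** $(M),(S),(P(H_i,X_i))_{i\in I}$ is a complete system of $\mathcal B$-rational identities if and only if every finite simple group is a quotient of some $\langle X'\rangle$, $X'\subseteq X_i$, $i\in I$. In particular $(M),(S)$ and the identities $P(S,Y_S)$, with $S$ running over the finite simple groups and $Y_S$ a generating set with $|Y_S|\le2$, form a complete system.

The disproof needs Sections 5 to 8 only.

## 5. Order, star, and graded families

Let $K$ be a Conway algebra. Put $x\le y$ if $x+y=y$. This is a partial order, $x+y$ is the least upper bound of $x$ and $y$, and $+$, $\cdot$ are monotone by distributivity. We collect the rules of calculation.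

**(F1)** $x^*=1+xx^*=1+x^*x$: put $b=1$, respectively $a=1$, in $(M)$. Hence $1\le x^*$, then $x\le xx^*\le x^*$, and $0^*=1$. Moreover $a(ba)^*=(ab)^*a$, since $(ab)^*a=a+a(ba)^*ba=a\,(1+(ba)^*ba)=a(ba)^*$.

**(F2)** If $x\le y$ then $x^*\le y^*$, since $y^*=(x+y)^*=(x^*y)^*x^*\ge x^*$.

**(F3)** $(x^*)^*=x^*=x^*x^*$. First, $(1+x)^*=(1^*x)^*1^*=x^*$ by $(S)$. Applied to $x^*x$ in place of $x$ this gives $(x^*)^*=(1+x^*x)^*=(x^*x)^*$. Next, $x^*=(x+x)^*=(x^*x)^*x^*=(x^*)^*x^*$. Therefore $(x^*)^*=1+(x^*)^*x^*=1+x^*=x^*$, and $x^*x^*=(x^*)^*x^*=x^*$. Consequently $x\le y^*$ implies $x^*\le y^*$.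

As $K^{n\times n}$ is a Conway algebra, (F1)–(F3) hold for square matrices too. In particular $I,M\le M^*$ and $M^*M^*=M^*$, so $M^l\le M^*$ for all $l\ge0$.

The next lemma bounds a matrix star from above without computing it.

**Lemma 1.** Let $N$ be a square matrix over $K$ with $N_{ij}N_{jk}\le N_{ik}$ and $N_{ii}^*=N_{ii}$ for all $i,j,k$. If $M\le N$ entrywise, then $M^*\le N$.

*Proof.* Induction on the size. In size 1, $M^*\le N^*=N$ by (F2). Otherwise write $M=\begin{pmatrix}a&b\\c&d\end{pmatrix}$ and $N=\begin{pmatrix}a'&b'\\c'&d'\end{pmatrix}$ with $a,a'$ of size $1\times 1$. The first hypothesis says that the product of two blocks of $N$ is at most the corresponding block: $a'b'\le b'$, $b'd'\le b'$, $b'c'\le a'$, $c'b'\le d'$, and so on. The matrix $d'$ satisfies the hypotheses of the lemma, so by induction $d^*\le d'$. Then: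

- $a+bd^*c\le a'+b'd'c'\le a'$, hence $(a+bd^*c)^*\le a'^*=a'$;
- $(a+bd^*c)^*bd^*\le a'b'd'\le b'$;
- $a^*\le a'^*=a'$, so $d+ca^*b\le d'+c'a'b'\le d'$, and by induction $(d+ca^*b)^*\le d'$;
- $(d+ca^*b)^*ca^*\le d'c'a'\le c'$.

By (3), $M^*\le N$. $\square$

**Graded families.** Let $D$ be a finite group. A *$D$-graded family* in $K$ is a family $(m_g)_{g\in D}$ of elements of $K$ with
$$m_gm_h\le m_{gh}\ (g,h\in D),\qquad m_e^*=m_e .$$
Its sum is written $R=\sum_{g\in D}m_g$. Since $1\le m_e^*=m_e$, we have $m_em_g=m_g=m_gm_e$, also $1\le R$, and $RR\le R$. We write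
$$D\in\mathcal G(K)\quad\text{if } R^*\le R \text{ for every }D\text{-graded family in }K .$$
Since $R\le R^*$ always holds, this means $R^*=R$. The property depends only on the isomorphism type of $D$.

**Example.** Assign to each letter of an alphabet an element of $D$, and let $m_g$ be the language of all words whose product in $D$ is $g$. This is a $D$-graded family of languages, and $R$ is the set of all words, so $R^*=R$. In a general Conway algebra $RR\le R$ and $1\le R$ need not give $R^*\le R$: in $K_{\mathbb Z_3}$ the family $m_i=\{i\}$ is $\mathbb Z_3$-graded, with $R=\mathbb Z_3$ and $R^*=\top$. So $\mathbb Z_3\notin\mathcal G(K_{\mathbb Z_3})$.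

**Lemma 2.** In any Conway algebra, for any values of the letters:

(a) The right side of $P(H,X)$ is $\le$ its left side.

(b) Let $N=M_{H,X}^*$ and $n_h=N_{e,h}$. Then $(n_h)_{h\in H}$ is an $H$-graded family, and the value of each letter $x$ is $\le n_x$.

*Proof.* (a) Let $s$ be the value of $\sum_{x\in X}x$. The matrix all of whose entries are $s^*$ satisfies the hypotheses of Lemma 1 by (F3), and $M_{H,X}$ lies below it because its entries are $\le s\le s^*$. So every entry of $M_{H,X}^*$ is $\le s^*$, and so is the sum of its $e$-th row.

(b) Left multiplication by $g$ permutes the indices and leaves $M_{H,X}$ unchanged, since $kx=h$ if and only if $gkx=gh$. As the matrix star does not depend on the ordering of the indices, $N_{gk,gh}=N_{k,h}$; in particular $N_{g,gh}=N_{e,h}=n_h$. Hence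
$$n_gn_h=N_{e,g}N_{g,gh}\le(NN)_{e,gh}=N_{e,gh}=n_{gh}.$$
Take $e$ as the first index. By (3), $n_e$ is then the star of an element, so $n_e^*=n_e$ by (F3). Finally, the value of $x$ is $(M_{H,X})_{e,x}\le N_{e,x}=n_x$. $\square$

**Remark.** Every group identity is a $\mathcal B$-rational identity. In the Conway algebra of languages over $X$, the right side is contained in the left by Lemma 2(a), and a word $x_1\cdots x_l$ lies in the entry $(e,h)$ of $M_{H,X}^l\le M_{H,X}^*$, where $h$ is the product of the $x_i$ in $H$.

## 6. $K_S$ satisfies $(M)$ and $(S)$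

**Lemma 3.** $K_S$ is a Conway algebra.

*Proof.* **Trivial identities.** A product is $\emptyset$ if some factor is $\emptyset$; otherwise it is $\top$ if some factor is $\top$; otherwise it is the usual product of subsets. Associativity follows. For distributivity, consider $x(y+z)$. If $x=\emptyset$ or $y+z=\emptyset$, both $x(y+z)$ and $xy+xz$ are $\emptyset$. Suppose $x\ne\emptyset$ and $y+z\ne\emptyset$. If $x=\top$, both are $\top$, since one of $y,z$ is nonempty. If $y$ or $z$ is $\top$, both are $\top$. Otherwise all are subsets, where distributivity is clear. The other side is symmetric. The laws of $+$, and those of $0$ and $1$ under $\cdot$, are immediate. Finally $1^*=\{e\}^*=\{e\}$, because $\{e\}\ne S$.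

**Identity $(S)$.** We compare $(a+b)^*$ with $(a^*b)^*a^*$, using that stars are nonempty. If $a=\top$, both are $\top$. If $b=\top\ne a$, then $a^*b=\top$ and both are $\top$. If $a=\emptyset$, both are $b^*$; if $b=\emptyset$, both are $a^*$. There remain nonempty subsets $a=A$, $b=B$.

If $\langle A\rangle=S$, the left side is $\top$, and so is the right, as $a^*=\top$. Otherwise $a^*=\langle A\rangle$. The set $\langle A\rangle B$ generates $\langle A\cup B\rangle$: it lies in that group, it contains $B$, and for $a'\in A$, $b'\in B$ the group it generates contains $(a'b')b'^{-1}=a'$. So if $\langle A\cup B\rangle=S$, both sides are $\top$; otherwise the left side is $\langle A\cup B\rangle$ and the right side is $\langle A\cup B\rangle\langle A\rangle=\langle A\cup B\rangle$.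

**Identity $(M)$.** We compare $(ab)^*$ with $1+a(ba)^*b$. If $a$ or $b$ is $\emptyset$, both are $\{e\}$. If one is $\top$ and the other is nonempty, both are $\top$. Let $a=A$, $b=B$ be nonempty subsets and fix $a_0\in A$. For $b\in B$ and $a\in A$,
$$a_0(ba)a_0^{-1}=(a_0b)(aa_0^{-1}),\qquad aa_0^{-1}=(ab)(a_0b)^{-1},$$
so $a_0\langle BA\rangle a_0^{-1}\subseteq\langle AB\rangle$. Exchanging the roles of $A$ and $B$, a conjugate of $\langle AB\rangle$ lies in $\langle BA\rangle$. Hence $\langle AB\rangle$ and $\langle BA\rangle$ have the same order, and one is $S$ if and only if the other is. If both are $S$, then $(ab)^*=\top$ and $1+A\top B=\top$. If both are proper, then, since $S$ is finite, $\langle BA\rangle=\bigcup_{n\ge0}(BA)^n$, and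
$$\{e\}\cup A\langle BA\rangle B=\{e\}\cup\bigcup_{n\ge0}(AB)^{n+1}=\bigcup_{n\ge0}(AB)^n=\langle AB\rangle .\qquad\square$$

## 7. Which group identities $K_S$ satisfies

In $K_S$ the relation $x\le y$ is inclusion on subsets, and $\top$ is the greatest element. In particular nothing that lies below a subset of $S$ equals $\top$.

**Lemma 4.** $K_S$ satisfies $P(H,X)$ if and only if for no $X'\subseteq X$ is $S$ isomorphic to a quotient of $\langle X'\rangle$. In particular $K_S$ satisfies $P(G)$ if and only if $S$ is not a section of $G$.

*Proof.* **Step 1: a quotient map $\langle X'\rangle\to S$ makes the identity fail.** Let $\varphi:\langle X'\rangle\to S$ be a surjective homomorphism. Give $x\in X'$ the value $\{\varphi(x)\}$ and $x\in X\setminus X'$ the value $\emptyset$. As $\varphi(X')$ generates $S$, the left side is $\top$. To bound the right side, let $N_{g,h}=\{\varphi(g^{-1}h)\}$ if $g^{-1}h\in\langle X'\rangle$, and $N_{g,h}=\emptyset$ otherwise. Then $N_{g,h}N_{h,k}\subseteq N_{g,k}$, and $N_{g,g}=\{e\}=N_{g,g}^*$. Also $M_{H,X}\le N$, because the entry at $(g,gx)$ is $\{\varphi(x)\}$ for $x\in X'$ and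 all other entries are $\emptyset$. By Lemma 1, $M_{H,X}^*\le N$, so the right side is $\le\bigcup_hN_{e,h}=S$, hence not $\top$.

**Step 2: setup for the converse.** Suppose $S$ is not such a quotient. Give each $x$ an arbitrary value $a_x\in K_S$, and let $X'=\{x:a_x\ne\emptyset\}$. Let $M=M_{H,X}$, $N=M^*$, $n_h=N_{e,h}$. By Lemma 2(a), right $\le$ left. We must show left $\le$ right.

**Step 3: the case where the left side is not $\top$.** Then all $a_x$ are subsets and the left side is the subgroup $\langle\bigcup_xa_x\rangle$. By finiteness each of its elements is a product $b_1\cdots b_l$ with $l\ge0$ and $b_i\in a_{x_i}$. Now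
$$\{b_1\cdots b_l\}\le a_{x_1}\cdots a_{x_l}\le(M^l)_{e,x_1\cdots x_l}\le n_{x_1\cdots x_l},$$
which is below the right side. Summing over all elements, left $\le$ right.

**Step 4: the case where the left side is $\top$.** We must show that the right side is $\top$. If some $a_x=\top$, then $\top=M_{e,x}\le n_x$, and we are done. Otherwise all $a_x$ are subsets of $S$ and $\bigcup_xa_x$ generates $S$. Assume that the right side is not $\top$. Then no $n_h$ is $\top$, and $n_e=n_e^*$ (Lemma 2(b)) is a star different from $\top$, hence a proper subgroup of $S$.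

Let $\Gamma\le S\times H$ be the subgroup generated by the pairs $(b,x)$ with $x\in X'$, $b\in a_x$. It is finite, hence generated by these pairs as a monoid. If $(s,h)=(b_1,x_1)\cdots(b_l,x_l)$ with $l\ge1$, then $s\in a_{x_1}\cdots a_{x_l}\subseteq n_{x_1}\cdots n_{x_l}\subseteq n_h$ by Lemma 2(b); and for $l=0$, $e\in n_e$. So
$$(s,h)\in\Gamma\ \Longrightarrow\ s\in n_h.$$
The projection of $\Gamma$ to $S$ is onto, since $\bigcup_xa_x$ generates $S$. The projection to $H$ has image $\langle X'\rangle$, since $a_x\ne\emptyset$ for $x\in X'$. The set $\{s:(s,e)\in\Gamma\}$ is a subgroup of $S$ contained in $n_e\ne S$. It is normal in $S$: given $t\in S$ choose $(t,h)\in\Gamma$, and conjugate $(s,e)$ by it to get $(tst^{-1},e)\in\Gamma$. As $S$ is simple, this subgroup is trivial. It is the kernel of $\Gamma\to\langle X'\rangle$, so this map is an isomorphism, and $\Gamma\to S$ exhibits $S$ as a quotient of $\langle X'\rangle$. This contradicts the assumption.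

**Step 5: the last statement.** For $H=X=G$, the groups $\langle X'\rangle$ are all the subgroups of $G$, and their quotients are the sections of $G$. $\square$

**Proof of necessity in Theorem A.** Suppose some simple section $S$ of $G$ is not a quotient of any $\langle X'\rangle$ with $X'\subseteq X_i$, $i\in I$. By Lemmas 3 and 4, $K_S$ is a Conway algebra that satisfies all $P(H_i,X_i)$ but not $P(G)$. So $P(G)$ is not derivable. $\square$

## 8. Failure of the conjecture for every $n\ge4$

Let $X=\{\sigma,\rho\}\subseteq\mathfrak S_n$. The groups $\langle X'\rangle$ with $X'\subseteq X$ are $1$, $\langle\sigma\rangle\cong\mathbb Z_2$, $\langle\rho\rangle\cong\mathbb Z_n$ and $\mathfrak S_n$ (for $n=2$, where $\sigma=\rho$, only $1$ and $\mathbb Z_2$). For $n\ge3$ the normal subgroups of $\mathfrak S_n$ are $1,\mathfrak A_n,\mathfrak S_n$, and for $n=4$ also the Klein four-group, with quotient $\mathfrak S_3$. So the only simple quotient of $\mathfrak S_n$ is $\mathbb Z_2$. Hence the simple quotients of the groups $\langle X'\rangle$ are exactly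
$$\mathbb Z_2\quad\text{and}\quad\mathbb Z_p\ \ (p\text{ prime},\ p\mid n).\tag{4}$$

**Proof of Corollary B for $n\ge4$.** **Step 1: an odd prime $p<n$ with $p\nmid n$ exists.** If $n-1$ is not a power of $2$, take an odd prime $p\mid n-1$; it does not divide $n$. If $n-1=2^k$, then $k\ge2$ because $n\ge4$. So $n$ is odd and $n-2=2^k-1\ge3$ is odd. A common divisor of $n$ and $n-2$ divides $2$ and is odd, so they are coprime; take a prime $p\mid n-2$.

**Step 2: the algebra $K_{\mathbb Z_p}$ separates.** A $p$-cycle generates a subgroup $\mathbb Z_p$ of $\mathfrak S_n$, so $\mathbb Z_p$ is a simple section of $\mathfrak S_n$. It is not in the list (4). By Lemmas 3 and 4, $K_{\mathbb Z_p}$ is a Conway algebra that satisfies $P(\mathfrak S_n,\{\sigma,\rho\})$ but not $P(\mathfrak S_n)$. So $P(\mathfrak S_n)$ is not derivable. $\square$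

For $n=4$ the prime is $3$, and the nine elements of Section 1 suffice.

## 9. $\mathcal G(K)$ and group extensions

We turn to sufficiency in Theorem A. Now $K$ is an arbitrary Conway algebra satisfying the given identities, and we have to prove $P(G)$ in it. The class $\mathcal G(K)$ lets us argue by induction on groups: $P(G)$ follows from $G\in\mathcal G(K)$, and $\mathcal G(K)$ is closed under extensions. That leaves the simple groups.

**Lemma 5.** Let $K$ be a Conway algebra.

(a) If $K$ satisfies $P(H,X)$, $X'\subseteq X$, and $\varphi:\langle X'\rangle\to D$ is a surjective homomorphism, then $\big(\sum_{x\in X'}m_{\varphi(x)}\big)^*\le R$ for every $D$-graded family $(m_g)$ in $K$.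

(b) If $G\in\mathcal G(K)$, then $K$ satisfies $P(G)$.

(c) If $N\trianglelefteq D$ and $N,D/N\in\mathcal G(K)$, then $D\in\mathcal G(K)$. The trivial group is in $\mathcal G(K)$.

(d) If $K$ satisfies $P(H,X)$ and $x\in X$ has order $q$, then $a^*\le(a^q)^*(1+a+\dots+a^{q-1})$ for all $a\in K$.

*Proof.* (a) Substitute $m_{\varphi(x)}$ for $x\in X'$ and $0$ for the other letters, so that the left side of $P(H,X)$ becomes $\big(\sum_{x\in X'}m_{\varphi(x)}\big)^*$. Put $N_{g,h}=m_{\varphi(g^{-1}h)}$ if $g^{-1}h\in\langle X'\rangle$, and $0$ otherwise. Then $N_{g,h}N_{h,k}\le N_{g,k}$ because the family is graded, $N_{g,g}=m_e=m_e^*$, and $M_{H,X}\le N$. By Lemma 1, $M_{H,X}^*\le N$, so the right side of $P(H,X)$ is at most $\sum_{h\in\langle X'\rangle}m_{\varphi(h)}=R$; here we use that $\varphi$ is onto and that $+$ is idempotent.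

(b) Give the letters of $P(G)$ any values and let $(n_h)$ be the $G$-graded family of Lemma 2(b) for $(H,X)=(G,G)$, with sum $R$. Each letter $x\in G$ has value $\le n_x$, so the left side is $\le R^*\le R$, and $R$ is the right side. The converse inequality is Lemma 2(a).

(c) Let $(m_g)$ be $D$-graded with sum $R$. Its restriction to $N$ is $N$-graded, so $R_N=\sum_{g\in N}m_g$ satisfies $R_N^*=R_N$. For a coset $c\in D/N$ put $m'_c=\sum_{g\in c}m_g$. Then $m'_cm'_{c'}\le m'_{cc'}$, and the component at the identity coset is $R_N=R_N^*$. So $(m'_c)$ is $D/N$-graded, with sum $R$, and $R^*\le R$. For the trivial group, $R=m_e=m_e^*$.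

(d) Let $m_i=(a^q)^*a^i$ for $0\le i<q$, indexed by $\mathbb Z_q$. By (F1), $a(a^{q-1}a)^*=(aa^{q-1})^*a$, so $a$ commutes with $(a^q)^*$. Hence $m_im_j=(a^q)^*(a^q)^*a^{i+j}=(a^q)^*a^{i+j}$. If $i+j<q$ this is $m_{i+j}$. If $i+j\ge q$, it is $(a^q)^*a^q\,a^{i+j-q}\le(a^q)^*a^{i+j-q}=m_{i+j-q}$. Also $m_0^*=m_0$ by (F3). So the family is $\mathbb Z_q$-graded, with $R=(a^q)^*(1+a+\dots+a^{q-1})$. Apply (a) with $X'=\{x\}$ and $\varphi:\langle x\rangle\to\mathbb Z_q$, $\varphi(x)=1$: it gives $m_1^*\le R$ (index mod $q$). As $a\le m_1$, we get $a^*\le m_1^*\le R$. $\square$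

## 10. Simple groups: walks that visit many elements

Let $D$ be simple and a quotient of $\langle X'\rangle$. By Lemma 5(a) we know that $A_0=\sum_{t\in T}m_t$ satisfies $A_0^*\le R$ for a generating set $T$ of $D$. We want $R^*\le R$.

If $D=\mathbb Z_2$ and $T=\{1\}$, we are done at once: $R^*=(m_0+m_1)^*=(m_0^*m_1)^*m_0^*=m_1^*m_0\le RR\le R$. In general one would like to write $g=t_1\cdots t_l$ with $t_i\in T$ and to replace $m_g$ by $m_{t_1}\cdots m_{t_l}$. But the grading gives $m_{t_1}\cdots m_{t_l}\le m_g$, the wrong direction: already for $D=\mathbb Z_3$, $T=\{1\}$, the element $m_2$ is not bounded by powers of $m_1$. In fact, if $L$ is a proper subgroup that does not meet $T$, then for families with $m_g=0$ outside $L$ the hypothesis says only $0^*\le R$. So proper subgroups must be handled by other means, and in an induction over sections they can be.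

The inequality $m_gm_h\le m_{gh}$ allows us to forget intermediate stops, never to insert them. So a product of many $m_g$'s can be rewritten along $T$ if its partial products pass often enough through all of $D$: then the stops we want are already there, and we forget the others. This suggests sorting products by how many elements of $D$ the partial products visit, treating first those that visit everything, and descending. In the descent, a product of two pieces that each visit $k$ elements either visits more than $k$, and is then already controlled, or visits the same set again; the recurrences are governed by left stabilizers of $k$-subsets, and these are proper subgroups.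

**Lemma 6.** Let $K$ be a Conway algebra and $D$ a nontrivial finite group all of whose proper subgroups are in $\mathcal G(K)$. Suppose that

- $T$ generates $D$, and $\big(\sum_{t\in T}m_t\big)^*\le R$ for all $D$-graded families in $K$;
- for some $q\ge2$, $x^*\le(x^q)^*(1+x+\dots+x^{q-1})$ for all $x\in K$.

Then $D\in\mathcal G(K)$.

The proof occupies the rest of this section. Fix a $D$-graded family $(m_g)$ with sum $R$, and let $r=|D|\ge2$.

**Powers of $q$.** We first replace $q$ by arbitrarily large exponents: for every $Q=q^j$ with $j\ge1$,
$$x^*\le(x^Q)^*(1+x+\dots+x^{Q-1})\qquad(x\in K).\tag{5}$$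
For $j=1$ this is the hypothesis. If it holds for $Q$, apply the hypothesis to $x^Q$: $(x^Q)^*\le(x^{Qq})^*(1+x^Q+\dots+x^{Q(q-1)})$. Multiply by $1+x+\dots+x^{Q-1}$ on the right; the product of the two sums is $1+x+\dots+x^{Qq-1}$.

### Walks and the sums $F_k$

A **walk** is a sequence $p=(p_0,\dots,p_l)$ in $D$ with $l\ge1$; consecutive terms may coincide. Its **weight** is
$$w(p)=m_{p_0^{-1}p_1}m_{p_1^{-1}p_2}\cdots m_{p_{l-1}^{-1}p_l}.$$
Three properties are immediate. The weight does not change if $p$ is replaced by its left translate $gp$. If $p'$ is a subsequence of $p$, with at least two terms, that contains the first and the last position, then $w(p)\le w(p')$, because the steps between two kept positions multiply to at most the single step. Finally, if $p,p'$ start at $e$ and $p$ ends at $v$, then $w(p)w(p')$ is the weight of $p$ followed by $vp'$ (with the common point $v$ written once). Note $m_g=w(e,g)$.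

For $V\subseteq D$ with $|V|\ge2$ and $e,v\in V$, let $z_{V,v}$ be the sum of $w(p)$ over the following walks:

- if $v\ne e$: all $p$ that enumerate $V$ without repetition, starting at $e$ and ending at $v$;
- if $v=e$: all $p$ that enumerate $V$ without repetition starting at $e$ and then return to $e$ at the last step.

For $2\le k\le r$ put
$$F_k=\sum_{|V|=k,\ e\in V,\ v\in V}z_{V,v}.$$

**Example.** For $D=\mathbb Z_3$ we have $z_{\{0,1\},1}=m_1$, $z_{\{0,1\},0}=m_1m_2$, $z_{\{0,2\},2}=m_2$, $z_{\{0,2\},0}=m_2m_1$. So $F_2=m_1+m_2+m_1m_2+m_2m_1$. The walks $(0,1,2)$, $(0,2,1)$, $(0,1,2,0)$, $(0,2,1,0)$ give $F_3=m_1^2+m_2^2+m_1^3+m_2^3$.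

**(P)** *If a walk $p$ starts at $e$, ends at $v$, visits all elements of $V$, and $e,v\in V$, $|V|\ge2$, then $w(p)\le z_{V,v}$.* If $v\ne e$, keep the positions of the first visits to the elements of $V\setminus\{v\}$, and the last position. The first position is kept, as $e\in V\setminus\{v\}$, and the kept subsequence enumerates $V$ from $e$ to $v$. If $v=e$, keep the first visits to all elements of $V$, and the last position, which is not a first visit since $l\ge1$ and $p_0=e$. The kept subsequence enumerates $V$ from $e$ and then returns to $e$. Its weight is a term of $z_{V,v}$.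

Consequently, *if a walk from $e$ visits at least $k\ge2$ elements, its weight is $\le F_k$*: choose among the visited elements a set $V$ of size $k$ that contains $e$ and the endpoint.

Now let $|V|=|V'|=k$, with $e$ in both, and $v\in V$, $v'\in V'$. From (P) we get the following rules.

**(i)** $RF_k\le F_k$, $F_kR\le F_k$, $F_k\le R$. Indeed $m_gw(p)$ is the weight of a walk from $e$ to $g$ followed by $gp$, and $w(p)m_g$ is the weight of $p$ followed by one more step; both start at $e$ and visit at least $k$ elements. And $w(p)\le m_v$ if $p$ goes from $e$ to $v$.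

**(ii)** $z_{V,v}m_g\le z_{V,vg}$ if $vg\in V$. Otherwise $z_{V,v}m_g\le F_{k+1}$ (here $k<r$). The walks in question visit $V\cup\{vg\}$ and end at $vg$.

**(iii)** If $V'=v^{-1}V$, then $z_{V,v}z_{V',v'}\le z_{V,vv'}$. If $V'\ne v^{-1}V$, then $z_{V,v}z_{V',v'}\le F_{k+1}$. The walks in question visit $V\cup vV'$ and end at $vv'$. In the first case $vV'=V$, so they visit exactly $V$ and $vv'\in V$. In the second case $vV'\neq V$ has as many elements as $V$, so $|V\cup vV'|\ge k+1$.

### Good elements

Call $y\in K$ **good** if $y^*\le R$. For instance $m_e$ is good, and $A_0=\sum_{t\in T}m_t$ is good by hypothesis. Our aim is that $R$ is good. A good $y$ satisfies $y\le y^*\le R$. We use four rules.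

**(G1)** If $y\le y'$ and $y'$ is good, then $y$ is good, by (F2).

**(G2)** If $y$ and $y^*y'$ are good, then $y+y'$ is good: $(y+y')^*=(y^*y')^*y^*\le RR\le R$.

**(G3)** If $a,b\le R$ and $ba$ is good, then $ab$ is good: $(ab)^*=1+a(ba)^*b\le1+RRR\le R$.

**(G4)** If $y\le R$ and $y^Q$ is good for some $Q=q^j$, $j\ge1$, then $y$ is good: by (5), $y^*\le(y^Q)^*(1+y+\dots+y^{Q-1})\le RR\le R$.

### Step 1: $F_r$ is good

**This step starts the descent.** It is where the generating set $T$ is used. Let $A=m_e+A_0$. Then
$$A^*=(m_e^*A_0)^*m_e^*=(m_eA_0)^*m_e=A_0^*m_e\le RR\le R .$$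
Choose $Q=q^j\ge r$. A term of $F_r^Q$ is $w(p)$, where $p$ starts at $e$ and is a concatenation of $Q$ segments, each visiting all of $D$ (a left translate of a walk that visits all of $D$ visits all of $D$). Let $v$ be the endpoint of $p$. Since $T$ generates the finite group $D$, also as a monoid, $v$ is a product of elements of $T$. In a shortest such product the partial products are distinct, so its length is at most $r-1$. Padding with $e$, we write $v=t_1\cdots t_Q$ with $t_i\in T\cup\{e\}$. Put $g_i=t_1\cdots t_i$.

For $1\le i\le Q-1$ choose a position $j_i$ in the $i$-th segment at which $p$ is at $g_i$. Let $j_0$ and $j_Q$ be the first and the last position; there $p$ is at $g_0=e$ and at $g_Q=v$. Then $j_0\le j_1\le\dots\le j_Q$. The part of the product $w(p)$ between positions $j_{i-1}$ and $j_i$ is $\le m_{g_{i-1}^{-1}g_i}=m_{t_i}$. If $j_{i-1}=j_i$, this part is the empty product $1$; then $g_{i-1}=g_i$, so $t_i=e$, and $1\le m_e=m_{t_i}$. Hence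
$$w(p)\le m_{t_1}\cdots m_{t_Q}\le A^Q\le A^* .$$
So $F_r^Q\le A^*$, and by (F3) $(F_r^Q)^*\le A^*\le R$. As $F_r\le R$ by (i), (G4) shows that $F_r$ is good.

### Step 2: if $2\le k<r$ and $f:=F_{k+1}$ is good, then $F_k$ is good

**This step is the descent.** We build $F_k$ up from the sums belonging to single sets $V$. Terms below $f$ will be absorbed by the following rule.

**(iv)** *If $y$ is good, then $y+f$ is good.* Indeed $y^*f\le Rf\le f$ by (i), so $(y+f)^*=(y^*f)^*y^*\le f^*y^*\le RR\le R$.

**Step 2a: for each $V$ with $|V|=k$ and $e\in V$, the sum $s_V:=\sum_{v\in V}z_{V,v}$ is good.** This is where proper subgroups enter. Let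
$$L=\{g\in D:gV=V\}.$$
It is a subgroup, and $L\subseteq V$ because $g=ge\in gV=V$. So $|L|\le k<r$, and $L\in\mathcal G(K)$ by hypothesis. The restriction of $(m_g)$ to $L$ is $L$-graded, so $R_L:=\sum_{g\in L}m_g$ satisfies $R_L^*=R_L$. Split $s_V=\ell+o$ with
$$\ell=\sum_{v\in L}z_{V,v},\qquad o=\sum_{v\in V\setminus L}z_{V,v}.$$

*The part $\ell$.* Each $z_{V,v}\le m_v$, so $\ell\le R_L$ and $\ell^*\le R_L^*=R_L\le R$. Thus $\ell$ is good. Moreover $\ell^*=1+\ell\ell^*\le1+\ell R_L$. For $v,g\in L$ we have $vg\in L\subseteq V$, so $z_{V,v}m_g\le z_{V,vg}\le\ell$ by (ii). Hence $\ell^*\le1+\ell$.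

*The product $\ell o$.* Let $g\in L$ and $v\in V\setminus L$. As $g^{-1}V=V$, (iii) gives $z_{V,g}z_{V,v}\le z_{V,gv}$. Here $gv\in gV=V$, and $gv\notin L$ since $v\notin L$. So $\ell o\le o$, and $\ell^*o\le o+\ell o\le o$.

*The part $o$.* For $v\in V\setminus L$ we have $v^{-1}V\ne V$, so (iii) gives $z_{V,v}z_{V,v'}\le f$ for every $v'\in V$. Hence $oo\le f$. As $o\le F_k\le R$, (i) gives $o^q\le fR^{q-2}\le f$ (with $R^0=1$). So $o^q$ is good by (G1), and $o$ is good by (G4) with $Q=q$.

Now $\ell$ is good and $\ell^*o\le o$ is good. By (G2), $s_V=\ell+o$ is good.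

**Step 2b: adding the sets $V$ one at a time.** Let $V_1,\dots,V_s$ be all $k$-subsets of $D$ containing $e$, and $W_i=\sum_{j\le i}s_{V_j}$. Then $W_1$ is good by Step 2a, and $W_s=F_k$. Let $i\ge2$, let $W=W_{i-1}$ be good and put $V=V_i$. To apply (G2) to $W+s_V$ we need that $W^*s_V$ is good.

*A bound for $W^*s_V$.* Since $W$ is good, $W^*=1+WW^*\le1+WR$. By (ii), every $z_{V_j,v}m_g$ is $\le z_{V_j,vg}\le W$ or $\le f$. So $W^*\le1+W+f$. As $s_V\le F_k\le R$, we have $fs_V\le f$ by (i), and
$$W^*s_V\le s_V+Ws_V+f .$$
Let $c=\sum z_{V_j,w}$ over all $j<i$ and $w\in V_j$ with $w^{-1}V_j=V$. A term $z_{V_j,w}z_{V,v}$ of $Ws_V$ with $w^{-1}V_j=V$ is a term of $cs_V$; all other terms are $\le f$ by (iii). So $Ws_V\le cs_V+f$, and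
$$W^*s_V\le(1+c)s_V+f .\tag{6}$$

*Turning the product around.* The product $(1+c)s_V$ involves walks belonging to the other sets $V_j$. In the other order everything returns to $V$: we have $s_V(1+c)=s_V+s_Vc$, and by (iii) a term $z_{V,v}z_{V_j,w}$ of $s_Vc$ is $\le z_{V,vw}\le s_V$ if $V_j=v^{-1}V$, and $\le f$ otherwise. Hence
$$s_V(1+c)\le s_V+f ,$$
which is good by Step 2a and (iv). So $s_V(1+c)$ is good by (G1). As $1+c\le R$ and $s_V\le R$, (G3) with $a=1+c$, $b=s_V$ shows that $(1+c)s_V$ is good. By (iv), $(1+c)s_V+f$ is good, and by (6) and (G1), $W^*s_V$ is good. By (G2), $W_i=W+s_V$ is good.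

After the last set, $F_k=W_s$ is good.

### Step 3: $R$ is good

**This step collects the result at the bottom of the descent.** By Steps 1 and 2, $F_2$ is good. For $g\ne e$ we have $m_g=z_{\{e,g\},g}\le F_2$. So $y=\sum_{g\ne e}m_g\le F_2$ is good. Also $m_e$ is good, since $m_e^*=m_e\le R$, and $m_e^*y=m_ey=y$. By (G2), $R=m_e+y$ is good, that is, $R^*\le R$. As the family was arbitrary, $D\in\mathcal G(K)$. $\square$

## 11. Sufficiency in Theorem A

Assume that every simple section of $G$ is isomorphic to a quotient of some $\langle X'\rangle$, $X'\subseteq X_i$, $i\in I$. Let $K$ be any Conway algebra that satisfies all $P(H_i,X_i)$. We show, by induction on $|D|$, that every section $D$ of $G$ is in $\mathcal G(K)$. Recall that sections of $D$ are, up to isomorphism, sections of $G$.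

**$D$ trivial.** Use Lemma 5(c).

**$D$ nontrivial and not simple.** Choose a normal subgroup $N$ of $D$ with $1\ne N\ne D$. Then $N$ and $D/N$ are sections of $G$ of smaller order, hence in $\mathcal G(K)$, and $D\in\mathcal G(K)$ by Lemma 5(c).

**$D$ simple.** We check the hypotheses of Lemma 6. The proper subgroups of $D$ are sections of smaller order, hence in $\mathcal G(K)$. By assumption there is a surjection $\varphi:\langle X'\rangle\to D$ with $X'\subseteq X_i$ for some $i$. Put $T=\varphi(X')$, which generates $D$. Then $\sum_{t\in T}m_t=\sum_{x\in X'}m_{\varphi(x)}$, and Lemma 5(a) gives the first hypothesis. Since $D\neq1$, some $x\in X'$ is not the identity; with $q\ge2$ its order, Lemma 5(d) gives the second. So $D\in\mathcal G(K)$.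

For $D=G$, Lemma 5(b) shows that $K$ satisfies $P(G)$. As $K$ was arbitrary, $P(G)$ is derivable, by completeness of equational logic. With the necessity from Section 7, Theorem A is proved. $\square$

## 12. $n=2,3$, solvable groups, and complete systems

**Proof of Corollary B for $n=2,3$.** The simple sections of $\mathfrak S_2$ are $\mathbb Z_2$, those of $\mathfrak S_3$ are $\mathbb Z_2$ and $\mathbb Z_3$. All of them are in the list (4) for the respective $n$. So Theorem A gives derivability. Together with Section 8 this proves Corollary B. $\square$

**Proof of Corollary C.** By (4), the simple quotients that arise from all $n\ge2$ together are exactly the $\mathbb Z_p$ with $p$ prime (take $n=p$). A finite group is solvable if and only if all its simple sections are of this form: sections of solvable groups are solvable, and a solvable simple group has prime order; conversely, the composition factors of $G$ are simple sections of $G$. Now apply Theorem A.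

As $\mathfrak S_5$ is not solvable, the $\mathcal B$-rational identity $P(\mathfrak S_5)$ is not derivable from the system, which is therefore not complete. Explicitly, by Lemma 4, $K_{\mathfrak A_5}$ satisfies all $P(\mathfrak S_n,\{\sigma,\rho\})$, since $\mathfrak A_5$ never occurs in (4), but not $P(\mathfrak S_5)$. $\square$

**Proof of Corollary D.** The simple sections of the solvable group $G$ are exactly the $\mathbb Z_p$ with $p\mid|G|$: a simple section is solvable, so it is some $\mathbb Z_p$, and its order divides $|G|$; conversely, Cauchy's theorem gives a subgroup $\mathbb Z_p$ for each such $p$. If $\mathbb Z_p$ is a quotient of $\langle X'\rangle$, some $x\in X'$ has nontrivial image in it, so $p$ divides the order of $x$. Conversely, if $p$ divides the order of $x\in X$, then $\mathbb Z_p$ is a quotient of $\langle x\rangle$. Apply Theorem A. $\square$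

**Proof of Corollary E.** The system $(M),(S),(P(\mathfrak S_n))_{n\ge2}$ is complete, and all group identities are $\mathcal B$-rational identities (Remark in Section 5). So $(M),(S),(P(H_i,X_i))_{i\in I}$ is complete if and only if it derives $P(\mathfrak S_n)$ for all $n\ge2$. By Theorem A this holds if and only if every simple section of every $\mathfrak S_n$, $n\ge2$, is a quotient of some $\langle X'\rangle$ with $X'\subseteq X_i$, $i\in I$. By Cayley's theorem every finite simple group is a section of some $\mathfrak S_n$, so this is the stated criterion.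

Every finite simple group is generated by at most two elements, a consequence of the classification of finite simple groups (Aschbacher–Guralnick, *J. Algebra* 90 (1984)). So generating sets $Y_S$ with $|Y_S|\le2$ exist, and $S=\langle Y_S\rangle$ is a quotient of itself. This gives the last statement. $\square$
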